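# Torsors under the fundamental group of a hyperbolic curve: the fce dimension is one

Throughout, $k$ is a field finitely generated over $\mathbb{Q}$, $\bar k$ is an algebraic closure, and $G_k=\operatorname{Gal}(\bar k/k)$. When $L/k$ is a field extension we fix an algebraic closure $\bar L\supset\bar k$. The restriction of $g\in G_L$ to $\bar k$ is written $\bar g\in G_k$.

## 1. Profinite group schemes and the size of a torsor

**Definition 1.1 (profinite group scheme).** A profinite group scheme $G$ over $k$ is a projective limit $G=\varprojlim_i G_i$ of finite étale group schemes over $k$. Equivalently, $G$ is a projective limit of finite groups with continuous $G_k$-action.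

**Example 1.2.** The group schemes $\mu_n$ of $n$-th roots of unity, with the power maps $\mu_{mn}\to\mu_n$, have limit $\hat{\mathbb Z}(1)=\varprojlim_n\mu_n$. As a group it is $\hat{\mathbb Z}$, and $G_k$ acts by the cyclotomic character.

A $G$-torsor $T$ over a field $L\supset k$ is a limit of $G_i$-torsors $T_i=T\times^G G_i$. The set $T(\bar L)$ is a limit of nonempty finite sets, so it contains a point $t$. Writing $g(t)=t\cdot c(g)$ for $g\in G_L$ gives a continuous cocycle, $c(gh)=c(g)\cdot{}^{g}c(h)$. Hence torsors over $L$ are classified by $H^1(G_L,G)$.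

**Definition 1.3 (essential dimension).** For a $G$-torsor $T\to\operatorname{Spec}L$, the essential dimension $\operatorname{ed}_kT$ is the minimum of $\operatorname{trdeg}_kL'$ over intermediate fields $k\subseteq L'\subseteq L$ such that $T$ is the base change of a $G$-torsor over $L'$.

**Example 1.4.** By Kummer theory a $\mu_n$-torsor over $L$ is $\{y^n=f\}$ with $f\in L^*$, well defined modulo $L^{*n}$. It is defined over $k(f)$, so its essential dimension is at most $1$. Take $L=k(t)$, $f=t$, $n\ge2$. The only subfield of $L$ algebraic over $k$ is $k$, and $t=au^n$ with $a\in k^*$, $u\in L^*$ is impossible (look at the order at $t=0$). So this torsor has essential dimension $1$.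

**Definition 1.5 (continuous essential dimension, fce dimension).** With $T_i=T\times^GG_i$, put $\operatorname{ced}_kT=\sup_i\operatorname{ed}_kT_i$. The fce dimension is $\operatorname{fced}_kG=\sup_T\operatorname{ced}_kT$, the supremum over all $G$-torsors $T\to\operatorname{Spec}L$ with $L$ finitely generated over $k$.

**Example 1.6.** $\operatorname{fced}_k\hat{\mathbb Z}(1)=1$. Each $T_n$ is a $\mu_n$-torsor $y^n=f_n$, so $\operatorname{ed}_kT_n\le1$ (the field $k(f_n)$ may depend on $n$). The torsor of $t$ over $k(t)$ gives the value $1$ by Example 1.4.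

**Example 1.7.** $\operatorname{fced}_k\hat{\mathbb Z}(1)^2\ge2$. Take $L=k(t_1,t_2)$, $n\ge2$, and the $\mu_n^2$-torsor $y_1^n=t_1,\ y_2^n=t_2$. Suppose it is defined over $F\subset L$ with $\operatorname{trdeg}_kF\le1$. Then $t_i=f_iu_i^n$ with $f_i\in F^*$, $u_i\in L^*$. Write $\operatorname{dlog}a=da/a$. As $f_1,f_2$ are algebraically dependent over $k$, we have $\operatorname{dlog}f_1\wedge\operatorname{dlog}f_2=0$ in $\Omega^2_{L/k}$, so
$$\operatorname{dlog}t_1\wedge\operatorname{dlog}t_2=n\bigl(\operatorname{dlog}u_1\wedge\operatorname{dlog}f_2+\operatorname{dlog}f_1\wedge\operatorname{dlog}u_2+n\operatorname{dlog}u_1\wedge\operatorname{dlog}u_2\bigr).$$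
Take the residue along $t_1=0$, then at $t_2=0$. For $a=t_1^ia'$, $b=t_1^jb'$ with $a',b'$ units along $t_1=0$, the first residue of $\operatorname{dlog}a\wedge\operatorname{dlog}b$ is $i\operatorname{dlog}\bar b'-j\operatorname{dlog}\bar a'$, and the second residue is an integer. So the right side gives a multiple of $n$. The left side gives $1$, a contradiction.

**Definition 1.8 (hyperbolic curve).** A smooth, geometrically connected curve $X$ over $k$, of genus $g$ with $n$ geometric points at infinity (the cusps), is hyperbolic if $2-2g-n<0$.

**Example 1.9.** $\mathbb P^1\smallsetminus\{0,1,\infty\}$ has $2-2g-n=-1$. An elliptic curve minus its origin also has $-1$. A proper curve of genus $g\ge2$ has $2-2g<0$. On the other hand $\mathbb G_m$ has $2-0-2=0$ and is not hyperbolic.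

**Definition 1.10 (fundamental group scheme).** Let $x_0\in X(k)$. Write
$$\Pi=\pi_1(X,\bar x_0),\qquad \pi=\pi_1(X_{\bar k},\bar x_0),\qquad 1\to\pi\to\Pi\xrightarrow{\ \mathrm{pr}\ }G_k\to1 .$$
The point $x_0$ gives a section $\sigma:G_k\to\Pi$, so $\Pi=\pi\rtimes\sigma(G_k)$. The group scheme $\underline\pi_1(X,x_0)$ is the profinite group $\pi$ with $G_k$ acting by conjugation through $\sigma$.

**Example 1.11.** For $X=\mathbb G_m$ the covers $y^n=u$ ($u$ the coordinate) give $\underline\pi_1(\mathbb G_m,x_0)=\hat{\mathbb Z}(1)$. A point $x\in\mathbb G_m(L)$ defines a torsor, that of paths from $x_0$ to $x$. At level $n$ it consists of the $\mu_n$-equivariant bijections from the fibre $\{y_0^n=x_0\}$ to the fibre $\{y^n=x\}$. Such a bijection is determined by $z=y/y_0$, so the torsor is $z^n=x/x_0$. It is trivial for $x=x_0$, as it must be.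

**Example 1.12.** For $X=\mathbb P^1\smallsetminus\{0,1,\infty\}$, $\pi$ is a free profinite group on two generators and the functions $u$ and $1-u$ identify $\pi^{ab}$ with $\hat{\mathbb Z}(1)^2$. By the previous computation, the torsor of $x\in X(L)$ induces on $\pi^{ab}$ the pair of Kummer classes $\bigl(x/x_0,\ (1-x)/(1-x_0)\bigr)$.

## 2. The dimensional section conjecture and the classification of torsors

A point of the curve $X$ with values in $L$ depends on at most one parameter: it is constant, or it generates a copy of $k(X)$ in $L$. So the torsors that come from points have continuous essential dimension at most $1$. Does an arbitrary torsor under $\underline\pi_1(X,x_0)$ also depend on at most one parameter, even if we do not know that it comes from a point? The text "Topics in Anabelian Geometry" (https://ricerca.sns.it/retrieve/e3aacdfd-f026-4c98-e053-3705fe0acb7e/tesi-2.pdf) formulates this as the dimensional section conjecture: for a hyperbolic curve, $\operatorname{fced}_k\underline\pi_1(X,x_0)=1$. The inequality $\operatorname{fced}_k\ge1$ is a known result, quoted with the problem,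 for smooth elliptic or hyperbolic curves; we reprove it below in the hyperbolic case. The conjecture is true.

**Theorem A.** Let $X$ be a hyperbolic curve over a field $k$ finitely generated over $\mathbb Q$, and $x_0\in X(k)$. Then $\operatorname{fced}_k\underline\pi_1(X,x_0)=1$.

It follows from a classification of all torsors.

**Theorem B.** Let $L/k$ be finitely generated, $k'$ the (finite) algebraic closure of $k$ in $L$, and $T\to\operatorname{Spec}L$ a $\underline\pi_1(X,x_0)$-torsor. Exactly one of the following holds.

* (a) $T$ is the base change of a torsor over $k'$. Then $\operatorname{ced}_kT=0$.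
* (b) $X$ is affine, $T$ is not as in (a), and the homomorphism $s:G_L\to\pi_1(X_{k'})$ attached to $T$ (Section 3) has image in the decomposition group of a $k'$-rational cusp. Then $\operatorname{ced}_kT=1$.
* (c) $T$ comes from a unique non-constant point of $X(L)$. Then $\operatorname{ced}_kT=1$.

A section of $\pi_1(X_F)\to G_F$ is called geometric if it is induced by an $F$-rational point, and cuspidal if its image lies in the decomposition group of a cusp.

**Corollary C.** (i) If $X$ is proper, then even $\operatorname{ed}_kT\le1$ for every $T$ over a finitely generated $L/k$. (ii) If for every finite $k''/k$ every section of $\pi_1(X_{k''})\to G_{k''}$ is geometric or cuspidal, then the same holds for $X_L$ over every finitely generated $L/k$.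

## 3. Torsors as homomorphisms and the subgroup $N$

**From cocycles to homomorphisms.** Let $c:G_L\to\pi$ be the cocycle of $T$ and put $s(g)=c(g)\sigma(\bar g)$. The cocycle relation says that $s:G_L\to\Pi$ is a homomorphism over $G_k$. Replacing the chosen point $t$ by $t\gamma$ replaces $s$ by $\gamma^{-1}s\gamma$. So $\underline\pi_1(X,x_0)$-torsors over $L$ are continuous homomorphisms $s:G_L\to\Pi$ over $G_k$, up to $\pi$-conjugation. A point $x\in X(L)$ gives the homomorphism $G_L\to\pi_1(X)=\Pi$ induced by $\operatorname{Spec}L\to X$.

**Finite levels.** Let $G_i$ be one of the finite group schemes in $\underline\pi_1(X,x_0)=\varprojlim G_i$ and $M_i=\ker(\pi\to G_i)$. It is open in $\pi$, and normal in $\Pi$ because $\pi\to G_i$ is $G_k$-equivariant. The torsor $T_i$ is induced from $T_{M_i}=T\times^{\underline\pi_1}(\underline\pi_1/M_i)$, so $\operatorname{ed}_kT_i\le\operatorname{ed}_kT_{M_i}$. For an upper bound on $\operatorname{ced}_kT$ it therefore suffices to bound $\operatorname{ed}_kT_M$ for all $M\subset\pi$ open and normal in $\Pi$. Such a $T_M$ corresponds to $s_M:G_L\to\Pi/M$.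 It is defined over $F$, $k\subset F\subset L$, if and only if $s_M$ is $\pi/M$-conjugate to a composite $G_L\to G_F\to\Pi/M$ over $G_k$.

**Reduction to $k$ algebraically closed in $L$.** If a torsor is defined over $F\subset L$, it is defined over $Fk'$, which has the same transcendence degree over $k$. So $\operatorname{ed}_k=\operatorname{ed}_{k'}$ for torsors over $L$. We replace $k$ by $k'$, $X$ by $X_{k'}$ and $\Pi$ by $\Pi\times_{G_k}G_{k'}=\pi_1(X_{k'})$. From now on $L/k$ is finitely generated and $k$ is algebraically closed in $L$. Then $G_L\to G_k$ is onto with kernel $G_{L\bar k}$. Put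
$$\Gamma=s(G_L),\qquad N=s(G_{L\bar k})=\Gamma\cap\pi.\tag{1}$$
(The last equality holds because $s(g)\in\pi$ means $\bar g=1$.)

**Lemma 3.1.** $\operatorname{ced}_kT=0$ if and only if $N=1$, if and only if $T$ is defined over $k$.

*Proof.* If $N=1$, then $s$ factors through $G_L/G_{L\bar k}=G_k$, so $T$ is defined over $k$, and then $\operatorname{ced}_kT=0$. If $N\ne1$, choose $i$ such that $N\to G_i$ is nontrivial. A subfield of $L$ algebraic over $k$ is $k$. If $T_i$ were defined over $k$, then up to conjugation by $G_i$ the homomorphism $G_L\to G_i\rtimes G_k$ would factor through $G_k$, hence be trivial on $G_{L\bar k}$, a contradiction. So $\operatorname{ed}_kT_i\ge1$. $\square$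

**The generic point.** Let $L=k(X)$ with its tautological point. Then $s:G_{k(X)}\to\Pi$ is onto, so $N=\pi\ne1$ and $\operatorname{ced}_kT\ge1$. Hence $\operatorname{fced}_k\underline\pi_1(X,x_0)\ge1$.

It remains to show $\operatorname{ced}_kT\le1$ always, and everything will be read off from $N$. We shall prove that $N$ is trivial, or sits in the inertia group of a cusp, or is open in $\pi$.

## 4. Rational function fields, and the failure of abelian quotients

**Lemma 4.1 (weights).** Let $F$ be finitely generated over $\mathbb Q$, $B$ an abelian variety over $F$, and $p$ a prime. Every $G_F$-equivariant map $\mathbb Z_p(1)\to T_pB$ is zero.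

*Proof.* Extend $B$ to an abelian scheme over a regular finitely generated $\mathbb Z[1/p]$-algebra with fraction field $F$, and take a closed point, with residue field $\mathbb F_q$. A Frobenius element there acts on $V_pB$ with eigenvalues of absolute value $q^{1/2}$ (Weil), and on $\mathbb Q_p(1)$ as $q$. So the map is zero on $\mathbb Q_p(1)$, and $T_pB$ is torsion-free. $\square$

**Example 4.2: $X$ proper and $L=k(t)$.** Here every torsor is defined over $k$. Let $P$ be a closed point of $\mathbb P^1_{\bar k}$, rational over a finite extension $k_2/k$, and let $Z\subset G_{k_2(t)}$ be a decomposition group above $P$, with inertia group $I$. The residue field of the place of $\bar L$ is $\bar k$ and $Z/I=G_{k_2}$, so $I=Z\cap G_{\bar k(t)}$. Moreover $I\cong\hat{\mathbb Z}(1)$, with $Z$ acting by the cyclotomic character. We claim that $C=s(I)$ is trivial.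

Suppose not. Choose $M\subset\pi$ open and normal in $\Pi$ with $C\not\subset M$ and put $H=CM$. The group $s(Z)$ normalizes $C$ and $M$, hence $H$. The group $U=Hs(Z)$ satisfies $U\cap\pi=H(s(Z)\cap\pi)=Hs(I)=H$ and has image $G_{k_2}$ in $G_k$. So the cover $X_H$ of $X_{\bar k}$ belonging to $H$ is defined over $k_2$. Let $J_H$ be its Jacobian. Now $H/M=C/(C\cap M)$ is cyclic and nontrivial. Let $l$ be a prime dividing its order and $\chi:H\to\mathbb Z/l$ a surjection factoring through $H/M$; it is nonzero on $C$. As $X_H$ is proper, $\chi$ factors through $T_lJ_H$. But $I\to H\to T_lJ_H$ gives a $G_{k_2}$-map $\mathbb Z_l(1)\to T_lJ_H$, which is zero by Lemma 4.1. Contradiction.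

So $s$ kills all inertia groups in $G_{\bar k(t)}$ and factors there through $\pi_1(\mathbb P^1_{\bar k})=1$. Hence $N=1$.

Two devices from this example return below: the weight argument, and the trick of joining a procyclic group $C$ to a small $M$ so that the cover $X_M\to X_{CM}$ is cyclic.

**Abelian quotients do not suffice.** A natural plan is to bound $\operatorname{ed}_kT_M$ by looking at the finite group schemes $\pi/M$, starting with abelian ones. This stops at once: for $X=\mathbb P^1\smallsetminus\{0,1,\infty\}$ the quotient $\pi^{ab}=\hat{\mathbb Z}(1)^2$ has torsors of continuous essential dimension at least $2$ (Example 1.7). A torsor under a finite quotient is not constrained enough. One has to use that $T_M$ lifts to all of $\pi$, that is, the homologies of all the covers $X_H$ simultaneously.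

## 5. The theorems that the proof uses

**Theorem (F).** (Faltings, Invent. Math. 73 (1983), for number fields; Faltings–Wüstholz et al., *Rational Points*, Ch. VI, for finitely generated fields.) Let $F$ be finitely generated over $\mathbb Q$, $A,B$ abelian varieties over $F$, $p$ a prime. Then $V_pA$ is a semisimple $G_F$-module and $\operatorname{Hom}_F(A,B)\otimes\mathbb Z_p=\operatorname{Hom}_{G_F}(T_pA,T_pB)$.

**Theorem (M).** (Mochizuki, *The local pro-$p$ anabelian geometry of curves*, Invent. Math. 138 (1999), Theorem A.) For a geometrically connected $V$ over $K$ let $\Pi_V^{(p)}$ be the quotient of $\pi_1(V)$ by the kernel of $\pi_1(V_{\bar K})\to\pi_1(V_{\bar K})^{\text{pro-}p}$. If $K$ is sub-$p$-adic, $V$ a smooth pro-variety over $K$ and $Y$ a hyperbolic curve over $K$, then dominant $K$-morphisms $V\to Y$ correspond bijectively to open continuous homomorphisms $\Pi_V^{(p)}\to\Pi_Y^{(p)}$ over $G_K$, modulo inner automorphisms by the geometric part of $\Pi_Y^{(p)}$.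

Fields finitely generated over $\mathbb Q$ are sub-$p$-adic, and $\operatorname{Spec}L$ is a smooth pro-variety over $K$ when $L/K$ is finitely generated and $K$ is algebraically closed in $L$. We also use resolution of singularities (Hironaka), Zariski–Nagata purity, the Weil bounds, semistable reduction, and facts on Néron models and Picard schemes from Bosch–Lütkebohmert–Raynaud, *Néron models* ("BLR").

Theorem (M) applies to $s$ only if $s$ is open, that is, if $N$ is open in $\pi$. So the real work is to prove openness from less.

## 6. Homology of the covers and homomorphisms from one Albanese variety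

**Covers.** For open $H\subset\pi$ let $X_H$ be the corresponding cover of $X_{\bar k}$, $\bar X_H$ its smooth compactification, $g_H$ its genus, $J_H$ the Jacobian of $\bar X_H$. There are surjections $H\to H_1(\bar X_H,\mathbb Z_p)=T_pJ_H$, compatible with inclusions $H'\subset H$.

**Definition 6.1.** For a finite extension $L_1/L$ in $\bar L$ let $k_1$ be the algebraic closure of $k$ in $L_1$, and put $\Gamma_1=s(G_{L_1})$, $N_1=s(G_{L_1\bar k})=\Gamma_1\cap\pi$. Let $\mathcal H(L_1)$ be the set of open $H\subset\pi$ which contain $N_1$ and are normalized by $\Gamma_1$.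

For example $\pi\in\mathcal H(L_1)$, and $N_1M\in\mathcal H(L_1)$ for every $M\subset\pi$ open and normal in $\Pi$, because $N_1$ is normal in $\Gamma_1$.

**All covers in $\mathcal H(L_1)$ live over the same field $k_1$.** Let $H\in\mathcal H(L_1)$ and $U=H\Gamma_1$, a closed subgroup of $\Pi$. Then $U\cap\pi=H(\Gamma_1\cap\pi)=HN_1=H$, and the image of $U$ in $G_k$ is the image of $G_{L_1}$, which is $G_{k_1}$. So $U$ has finite index and is open. Hence $X_H$ is defined and geometrically connected over $k_1$, with $\pi_1(X_H)=U$. Conjugation by $U$ on $T_pJ_H$ is the Galois action of $U/H=G_{k_1}$. For $H'\subset H$ in $\mathcal H(L_1)$ the covering $X_{H'}\to X_H$ is defined over $k_1$.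

Now fix $L_1$ and a prime $p$. Let $Y$ be a smooth projective model of $L_1$ over $k_1$, geometrically connected, and $A$ its Albanese variety over $k_1$. For $H\in\mathcal H(L_1)$ let
$$a_H:\ G_{L_1\bar k}\xrightarrow{\ s\ }N_1\subset H\to T_pJ_H .$$
It satisfies $a_H(gxg^{-1})=\bar g\,a_H(x)$ for $g\in G_{L_1}$, as $s(g)\in U$.

**Step 1: $a_H$ is unramified on $Y_{\bar k}$.** The purpose is to pass from $G_{L_1\bar k}$ to $\pi_1(Y_{\bar k})$. Let $D\subset Y_{\bar k}$ be a prime divisor, defined over a finite $k_2/k_1$ as a geometrically integral divisor $D_2\subset Y_{k_2}$. Fix a valuation of $\bar L$ above $D$. Let $I\subset G_{L_1\bar k}$ be its inertia group and $Z\subset G_{L_1k_2}$ its decomposition group. The inertia subgroup of $Z$ acts trivially on the residue field, which contains $\bar k$, so it lies in $G_{L_1\bar k}$ and equals $I$. The residue characteristic is $0$, so $I\cong\hat{\mathbb Z}(1)$ with $Z$ acting by the cyclotomic character. The map $Z\to G_{\kappa(D_2)}\to G_{k_2}$ is onto, since $D_2$ is geometrically integral. So $a_H|_I$ gives a $G_{k_2}$-map $\mathbb Z_p(1)\to T_pJ_H$,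 which is zero by Lemma 4.1.

**Step 2: Faltings' theorem gives $\varphi_H$.** By Step 1 and purity, $a_H$ factors through $\pi_1(Y_{\bar k})$. As $T_pJ_H$ is abelian, pro-$p$ and torsion-free, $a_H$ factors through $(\pi_1(Y_{\bar k})^{ab}\otimes\mathbb Z_p)/\mathrm{tors}=T_pA$. The induced map $T_pA\to T_pJ_H$ is $G_{k_1}$-equivariant. By (F) it is given by an element
$$\varphi_H\in\operatorname{Hom}_{k_1}(A,J_H)\otimes\mathbb Z_p,\qquad\varphi_H(T_pA)=\operatorname{im}(N_1\to T_pJ_H).\tag{2}$$
The variety $A$ is the same for all $H\in\mathcal H(L_1)$. For $H'\subset H$ in $\mathcal H(L_1)$ with covering map $\rho:\bar X_{H'}\to\bar X_H$, compatibility of $H'\to T_pJ_{H'}$ and $H\to T_pJ_H$ gives $\rho_*\varphi_{H'}=\varphi_H$.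

**Step 3: action on differential forms.** Let $E$ be a field with homomorphisms $k_1\to E$ and $\mathbb Z_p\to E$. Pull-back of invariant forms is additive in the homomorphism, so $\theta=\sum c_if_i\in\operatorname{Hom}(B,B')\otimes\mathbb Z_p$ acts by
$$\theta^*=\sum c_if_i^*:\ H^0(B',\Omega)\otimes_{k_1}E\to H^0(B,\Omega)\otimes_{k_1}E ,$$
functorially (and with $\mathbb Q_p$ in place of $\mathbb Z_p$ when $\operatorname{char}E=0$). Identify $H^0(J_H,\Omega)=H^0(\bar X_H,\Omega)$ by pull-back along Abel–Jacobi maps; this does not depend on the base point, hence is defined over $k_1$. Since $\rho_*$ is compatible with Abel–Jacobi maps, $(\rho_*)^*=\rho^*$. Hence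
$$\varphi_{H'}^*\,\rho^*=\varphi_H^*.\tag{3}$$

For later use: up to sign, this identification is the Serre dual of $\operatorname{Lie}J_H=H^1(\bar X_H,\mathcal O)$. Let $t$ be a local parameter at $x$. Over the dual numbers, move $x$ to the divisor $t=\epsilon$. The line bundle of the moved point has generator $\frac1{t-\epsilon}=\frac1t\bigl(1+\frac{\epsilon}{t}\bigr)$ near $x$ and generator $1$ away from $x$. So the tangent vector $\partial_t$ goes, up to sign, to the class of the cocycle $1/t$ in $H^1(\mathcal O)$, the image of $1/t\in\mathcal O(x)|_x$ under the connecting map. Its Serre pairing with a form $\omega$ is $\operatorname{Res}_x(\omega/t)=\omega(\partial_t)(x)$ up to sign.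

**Lemma 6.2.** If $\varphi_H\ne0$, there is an embedding $\tau:k_1\to\bar{\mathbb Q}_p$ with $\varphi_H^*\ne0$ on $H^0(\bar X_H,\Omega)\otimes_{k_1,\tau}\bar{\mathbb Q}_p$. (Here $\mathbb Z_p\to\bar{\mathbb Q}_p$ is the inclusion.)

*Proof.* Choose $\tau_0:k_1\to\bar{\mathbb Q}_p$, a field isomorphism $\iota:\bar{\mathbb Q}_p\cong\mathbb C$, and put $e=\iota\tau_0$. Write $\varphi_H=\sum c_if_i$ with $c_i\in\mathbb Z_p$. Since $T_pB=H_1(B(\mathbb C),\mathbb Z)\otimes\mathbb Z_p$ functorially, $\sum c_iH_1(f_i)\ne0$ over $\mathbb Z_p$. As $\iota$ is injective, $\sum\iota(c_i)f_i^*\ne0$ as a map $H^1(J_H(\mathbb C),\mathbb C)\to H^1(A(\mathbb C),\mathbb C)$. This map preserves the Hodge decomposition. On $H^{0,1}$ it is the complex conjugate of $\sum\overline{\iota(c_i)}f_i^*$ on $H^{1,0}$, because each $f_i^*$ commutes with complex conjugation. Hence $\sum\iota(c_i)f_i^*$ or $\sum\overline{\iota(c_i)}f_i^*$ is nonzero on $H^{1,0}=H^0(J_H,\Omega)\otimes_{k_1,e}\mathbb C$. In the first case transport by $\iota^{-1}$ and take $\tau=\tau_0$. In the second let $\iota'$ be $\iota$ followed by complex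 conjugation; the scalars are $\iota'(c_i)$, so transport by $\iota'^{-1}$ and take $\tau=\iota'^{-1}e$. $\square$

## 7. Why nonvanishing is not enough, and the dichotomy on forms

Suppose $X$ is proper and $\varphi_\pi\ne0$. The first hope is to read $\varphi_\pi$ as a morphism $A\to J$, compose with a map from $Y$ to a torsor under $A$, and show that the image lies in $X$. This breaks down at the coefficients: (F) gives only an element of $\operatorname{Hom}(A,J)\otimes\mathbb Z_p$, and a $p$-adic combination of homomorphisms is not a map of varieties. There is nothing to intersect with $X$.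

The second hope is a count of dimensions. By (3), the map $\varphi_{H_0}^*$ factors through $\varphi_{H'}^*$ for every smaller $H'\in\mathcal H(L_1)$. If all $\varphi_{H'}^*$ were injective on forms, then $g_{H'}\le\dim A$ for all $H'\in\mathcal H(L_1)$ below $H_0$. By Riemann–Hurwitz the covers $X_{H'}$ with $H'\supset N_1$ would have bounded degree, so $N_1$ would be open, and (M) would apply. The break is that we only know $\varphi_{H'}^*\ne0$. For general abelian varieties a nonzero map need not be injective on forms: $E\times E\to E\times E$, $(x,y)\mapsto(x,0)$, kills one invariant form and keeps another.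

What should be true? If $s$ came from a morphism $f:Y\to\bar X_H$, then $\varphi_H^*$ would be $f^*:H^0(\bar X_H,\Omega)\to H^0(Y,\Omega)=H^0(A,\Omega)$. This is zero if $f$ is constant and injective if $f$ is dominant, and nothing in between. The key proposition says that this dichotomy holds for our $p$-adic $\varphi_H$, without any $f$.

**Proposition 7.1.** Let $H\in\mathcal H(L_1)$ and $\tau:k_1\to\bar{\mathbb Q}_p$. Then $\varphi_H^*:H^0(\bar X_H,\Omega)\otimes_\tau\bar{\mathbb Q}_p\to H^0(A,\Omega)\otimes_\tau\bar{\mathbb Q}_p$ is either zero or injective.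

The idea is as follows. Let $\omega_2\ne0$ be killed by $\varphi_H^*$. There are covers $X_{H_n}\in\mathcal H(L_1)$ of $X_H$ on which $\omega_2$ becomes divisible by $p^{n-c}$. On a curve any other form $\omega_1$ is $\omega_2/h$ with $h$ a function. Look at a component of the reduction of $X_{H_n}$. If $h$ is not very small there, then $\omega_1$ is almost as divisible as $\omega_2$. If $h$ is very small there, the component is mapped into small $p$-adic discs around the zeros of $h$. In such a disc, with coordinate $t$, we have $\omega_1=u(t)\,dt$, and $dt$ is divisible because $t$ is. Either way $\omega_1$ becomes more and more divisible on $X_{H_n}$. Since $\varphi_H^*\omega_1=\varphi_{H_n}^*\rho_n^*\omega_1$ and $A$ does not change with $n$, the form $\varphi_H^*\omega_1$ is infinitely divisible on $A$, hence zero.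

## 8. Proof of the dichotomy by $p$-adic divisibility

We may assume $g_H\ge1$. Put $J=J_H$, $T=T_pJ$, $V=V_pJ$ and $R=\operatorname{im}(N_1\to T)=\varphi_H(T_pA)$.

**Step 1: the covers $H_n$.** We choose covers on which the homology outside $R$ becomes divisible by $p^n$. Let $H_n\subset H$ be the preimage of $R+p^nT$. It is open and contains $N_1$. It is normalized by $\Gamma_1$, which normalizes $N_1$ and $H$ and so preserves $R$. Hence $H_n\in\mathcal H(L_1)$. Let $\rho_n:\bar X_{H_n}\to\bar X_H$ and $J_n=J_{H_n}$. As $H_n\to T_pJ_n$ is onto, the image of $\rho_{n*}:T_pJ_n\to T$ is the image of $H_n$, which is $R+p^nT$.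

**Step 2: forms in the kernel become divisible.** By semisimplicity of $V$ there is a $G_{k_1}$-equivariant idempotent $e$ of $V$ with $eV=R\otimes\mathbb Q_p$; by (F), $e\in\operatorname{End}(J)\otimes\mathbb Q_p$. By semisimplicity of $V_pA$ the surjection $\varphi_H:V_pA\to R\otimes\mathbb Q_p$ has a $G_{k_1}$-section. Composing it with $e$ gives, by (F), an element $\beta\in\operatorname{Hom}(J,A)\otimes\mathbb Q_p$ with $e=\varphi_H\beta$. Hence $e^*=\beta^*\varphi_H^*$. Choose $c\ge0$ with $\varepsilon:=p^c(1-e)\in\operatorname{End}(J)\otimes\mathbb Z_p$. Since $\varepsilon R=0$, the map $\varepsilon\rho_{n*}$ sends $T_pJ_n$ into $\varepsilon(R+p^nT)\subset p^nT$. So $p^{-n}\varepsilon\rho_{n*}$ is an equivariant map $T_pJ_n\to T$, and by (F) $\varepsilon\rho_{n*}=p^n\gamma_n$ with $\gamma_n\in\operatorname{Hom}(J_n,J)\otimes\mathbb Z_p$. If $\varphi_H^*\omega=0$, then $e^*\omega=0$ and $p^c\omega=\varepsilon^*\omega$. Pulling back, $p^c\rho_n^*\omega=(\varepsilon\rho_{n*})^*\omega=p^n\gamma_n^*\omega$, that is,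
$$\rho_n^*\omega=p^{\,n-c}\gamma_n^*\omega.\tag{4}$$

**Step 3: lattices that measure divisibility.** We need integral structures on forms that are preserved by all $\theta^*$ and can be computed on models of curves. As $k_1$ is finitely generated and elements of $\bar{\mathbb Q}_p$ are algebraic over $\mathbb Q_p$, the field $\tau(k_1)$ lies in a finite extension of $\mathbb Q_p$. Let $K/\mathbb Q_p$ be finite with $\tau(k_1)\subset K$ and such that $J$ and $A$ have semistable reduction over $K$. Let $K_n/K$ be finite such that $\bar X_{H_n}$ has a semistable model $\mathcal X_n$ over $O_n=O_{K_n}$. Let $v$ be the valuation with $v(p)=1$.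

For an abelian variety $B$ let $\Lambda(B/O)$ be the lattice of invariant differentials of its Néron model over $O$. By the Néron property homomorphisms extend to Néron models, so $\theta^*\Lambda(B'/O)\subset\Lambda(B/O)$ for $\theta\in\operatorname{Hom}(B,B')\otimes\mathbb Z_p$. In the semistable case the identity component of the Néron model commutes with base change (BLR 7.4/3), so $\Lambda(J/O_n)=\Lambda(J/O_K)\otimes O_n$, and likewise for $A$. Moreover, inside $H^0(\bar X_{H_n,K_n},\Omega)$,
$$\Lambda(J_n/O_n)=H^0(\mathcal X_n,\omega_{\mathcal X_n/O_n}).\tag{5}$$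
Indeed $\operatorname{Pic}^0_{\mathcal X_n/O_n}$ is semiabelian (BLR 9.4/1), hence is the identity component of the Néron model of $J_n$ (BLR 7.4/3). Its Lie algebra is $H^1(\mathcal X_n,\mathcal O)$ (BLR 8.4/1), which is free because the fibres are geometrically connected and reduced. The dual of this is $H^0(\mathcal X_n,\omega)$ by Grothendieck duality, compatibly with Serre duality on the generic fibre; and by the end of Step 3 of Section 6 that is, up to sign, our identification of forms on $J_n$ with forms on the curve.

**Step 4: valuations of functions and forms.** We turn (5) into inequalities. Let $\eta$ be a generic point of the special fibre of $\mathcal X_n$. There $\mathcal X_n$ is smooth over $O_n$, so $\mathcal O_{\mathcal X_n,\eta}$ is a discrete valuation ring with uniformizer that of $O_n$, and $\omega_{\mathcal X_n,\eta}=\Omega^1_{\mathcal X_n/O_n,\eta}$ is free of rank $1$. Let $v_\eta$ be the valuation on functions extending $v$, and also the induced valuation on rational $1$-forms, computed with respect to a generator of $\Omega^1_\eta$. Since $\mathcal X_n$ is normal and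 $\omega_{\mathcal X_n/O_n}$ is invertible, a rational section that is regular in codimension $1$ is regular. So for $\omega\in H^0(\bar X_{H_n,K_n},\Omega)$ and $a\in K_n^*$,
$$\omega\in a\,H^0(\mathcal X_n,\omega_{\mathcal X_n/O_n})\iff v_\eta(\omega)\ge v(a)\ \text{ for all }\eta.\tag{6}$$
A small function has a small differential: for every nonzero rational function $h$,
$$v_\eta(dh)\ge v_\eta(h).\tag{7}$$
Indeed write $h=au$ with $a\in K_n$, $v(a)=v_\eta(h)$ and $u\in\mathcal O_{\mathcal X_n,\eta}$. Then $dh=a\,du$.

**Step 5: two forms and their quotient.** The map $\varphi_H^*$ is defined over $K$. If it is not injective, there is $0\ne\omega_2\in H^0(\bar X_{H,K},\Omega)$ with $\varphi_H^*\omega_2=0$; scale it so that $\omega_2\in\Lambda(J/O_K)$. Let $0\ne\omega_1\in H^0(\bar X_{H,K},\Omega)$ be arbitrary. We must show $\varphi_H^*\omega_1=0$. Pull-backs to $\bar X_{H_n}$ are denoted by the same letters. Since $\gamma_n^*\omega_2\in\Lambda(J_n/O_n)$, (4), (5) and (6) give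
$$v_\eta(\omega_2)\ge n-c\quad\text{for all }n\text{ and all }\eta\text{ of }\mathcal X_n.\tag{8}$$
Let $h=\omega_2/\omega_1\in K(\bar X_H)^*$. If $h\in K$ we are done. Otherwise $dh\ne0$; put $G=\omega_2/dh$, a function. By (7),
$$v_\eta(\omega_1)=v_\eta(dh)-v_\eta\!\left(\frac{dh}{\omega_1}\right)\ge v_\eta(h)-v_\eta\!\left(\frac{dh}{\omega_1}\right)=v_\eta\!\left(\frac{h\omega_1}{dh}\right)=v_\eta(G).\tag{9}$$

**Step 6: where $h$ is small, $G$ is small.** This replaces the local coordinates in the discs. At a zero $Q$ of $h$ of order $m_Q$ we have $\operatorname{ord}_Q\omega_2=m_Q+\operatorname{ord}_Q\omega_1\ge m_Q$ and $\operatorname{ord}_Q(dh)=m_Q-1$, so $\operatorname{ord}_QG\ge1$. Let $m=\max m_Q$ and $f=G^m/h$. Then $\operatorname{ord}_Qf\ge m-m_Q\ge0$, so $f$ is regular at all zeros of $h$. The functions with this property form the integral closure of $K[h]_{(h)}$ in $K(\bar X_H)$, so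
$$f^d+\alpha_1f^{d-1}+\dots+\alpha_d=0,\qquad\alpha_i=P_i(h)/Q_i(h),\quad P_i,Q_i\in K[h],\ Q_i(0)=1.$$
Choose $B\ge0$ so large that every nonconstant term $q_jh^j$ of every $Q_i$ satisfies $v(q_j)+jB>0$. Choose $b\ge0$ with $v\ge-b$ on all coefficients of the $P_i$. Let $w$ be a valuation extending $v$ with $w(h)\ge B$. Then $w(Q_i(h))=0$ and $w(P_i(h))\ge-b$, so $w(\alpha_i)\ge-b$. It follows that $w(f)\ge-b$: if $w(f)<-b\le0$, then $w(\alpha_i)\ge-b>w(f)\ge i\,w(f)$ for all $i\ge1$, so $w(\alpha_if^{d-i})>d\,w(f)$ and $f^d$ would be the unique term of minimal valuation in a sum equal to $0$. With $w=v_\eta$ and $G^m=hf$ this says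
$$v_\eta(h)\ge B\ \Longrightarrow\ v_\eta(G)\ge\frac{v_\eta(h)-b}{m}.\tag{10}$$
The constants $c,B,b,m$ do not depend on $n$.

**Step 7: conclusion.** Take $n\ge2B$ and any $\eta$ of $\mathcal X_n$. If $v_\eta(h)\le n/2$, then $v_\eta(\omega_1)=v_\eta(\omega_2)-v_\eta(h)\ge n/2-c$ by (8). If $v_\eta(h)>n/2\ge B$, then $v_\eta(\omega_1)\ge v_\eta(G)\ge(n/2-b)/m$ by (9) and (10). So $v_\eta(\omega_1)\ge r_n:=\min\bigl(n/2-c,\,(n/2-b)/m\bigr)$ for all $\eta$, and $r_n\to\infty$. Choose $a_n\in K_n^*$ with $r_n-1<v(a_n)\le r_n$. By (5) and (6), $\rho_n^*\omega_1\in a_n\Lambda(J_n/O_n)$. By (3) and the Néron property for $\varphi_{H_n}\in\operatorname{Hom}(A,J_n)\otimes\mathbb Z_p$,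
$$\varphi_H^*\omega_1=\varphi_{H_n}^*(\rho_n^*\omega_1)\in a_n\Lambda(A/O_n)=a_n\bigl(\Lambda(A/O_K)\otimes O_n\bigr)\quad\text{for all large }n.$$
So the coordinates of the fixed vector $\varphi_H^*\omega_1$ in an $O_K$-basis of $\Lambda(A/O_K)$ have arbitrarily large valuation, and $\varphi_H^*\omega_1=0$. This proves Proposition 7.1. $\square$

## 9. Nonzero homology forces $N$ to be open

**Proposition 9.1.** If for some prime $p$ and some open $H\subset\pi$ the image of $N\cap H$ in $T_pJ_H$ is nonzero, then $N$ is open in $\pi$.

*Proof.* **Step 1: small covers have genus at least $2$.** Riemann–Hurwitz needs such a starting curve. Open subgroups of $\pi$ that are normal in $\Pi$ form a basis of neighborhoods of $1$, since $\pi$ is topologically finitely generated. The genus does not decrease in covers, so one open subgroup of genus $\ge2$ is enough. For $g\ge2$ take $\pi$. For $g=0$, $n\ge3$ take the $H_1(X_{\bar k},\mathbb Z/5)$-cover. It has degree $5^{n-1}$ and is ramified of order $5$ at each cusp, so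
$$2g'-2=-2\cdot5^{n-1}+4n\cdot5^{n-2}=5^{n-2}(4n-10)>0.$$
For $g=1$ first take a connected étale double cover of $\bar X_{\bar k}$ to get at least $2$ cusps, then the $H_1(-,\mathbb Z/2)$-cover, which is ramified; so its genus is at least $2$.

**Step 2: a good $L_1$.** We arrange that $\varphi_{H_0}\ne0$ for some $H_0$ of genus $\ge2$. Choose $H_0\subset H$ open, normal in $\Pi$, with $g_{H_0}\ge2$, and define $L_1$ by $G_{L_1}=s^{-1}(H_0\sigma(G_k))$. Since $H_0\sigma(G_k)\cap\pi=H_0$, we get $N_1=N\cap H_0$ and $H_0\in\mathcal H(L_1)$. As $N_1$ has finite index in $N\cap H$ and $T_pJ_H$ is torsion-free, $N_1$ has nonzero image in $T_pJ_H$, hence in $T_pJ_{H_0}$, through which $H_0\to T_pJ_H$ factors. By (2), $\varphi_{H_0}\ne0$. Take $\tau$ from Lemma 6.2 for $H_0$.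

**Step 3: the genus bound.** For $M\subset H_0$ open and normal in $\Pi$ put $H'=N_1M\in\mathcal H(L_1)$, with $\rho:\bar X_{H'}\to\bar X_{H_0}$. By (3), $\varphi_{H'}^*\rho^*=\varphi_{H_0}^*\ne0$, so $\varphi_{H'}^*\ne0$, and by Proposition 7.1 it is injective. Hence $g_{H'}\le\dim A$. By Riemann–Hurwitz
$$[H_0:N_1M](g_{H_0}-1)\le g_{H'}-1\le\dim A-1 .$$
So the indices $[H_0:N_1M]$ are bounded. Pick $M$ with maximal index; then $N_1M'=N_1M$ for all smaller $M'$, and $N_1=\bigcap_{M'}N_1M'=N_1M$ is open. Hence $N\supset N_1$ is open in $\pi$. $\square$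

## 10. Cusps, inertia, and the case of zero homology

Suppose $X$ is affine. For open $H\subset\pi$ let $S_H\ne\emptyset$ be the set of cusps of $X_H$ over $\bar k$.

**Definition 10.1.** A pro-cusp $\tilde x$ is a compatible system of cusps of the curves $\bar X_M$ over $\bar k$, for $M\subset\pi$ open and normal in $\Pi$. The group $\Pi$ acts on pro-cusps. Put $D_{\tilde x}=\operatorname{Stab}_\Pi(\tilde x)$ (decomposition group) and $I_{\tilde x}=\operatorname{Stab}_\pi(\tilde x)$ (inertia group). Then $\gamma I_{\tilde x}\gamma^{-1}=I_{\gamma\tilde x}$ for $\gamma\in\Pi$.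

**Example 10.2.** For $\mathbb G_m$, which is not hyperbolic but where the definition makes sense, the covers are $\mathbb G_m\to\mathbb G_m$, $y\mapsto y^n$, each with the cusps $0$ and $\infty$. There are two pro-cusps, and both have inertia group all of $\pi=\hat{\mathbb Z}(1)$. So distinct pro-cusps can share inertia when there are only two cusps. This is why three cusps are used below.

**Step 1: inertia in abelianized covers.** We compute how inertia sits in homology. Recall the exact sequence
$$0\to\hat{\mathbb Z}(1)\xrightarrow{\ \mathrm{diag}\ }\bigoplus_{S_H}\hat{\mathbb Z}(1)\to H^{ab}\to H_1(\bar X_H,\hat{\mathbb Z})\to0\tag{11}$$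
and that $I_{\tilde x}\cap H$ is procyclic, generated by an element mapping to the generator $c_x$ of the summand of the image $x$ of $\tilde x$ in $S_H$. If $|S_H|\ge2$, then $c_x$ spans a copy of $\hat{\mathbb Z}$ in $H^{ab}$, so $I_{\tilde x}\cap H\cong\hat{\mathbb Z}$ injects into $H^{ab}$. If $|S_H|\ge3$, then $c_x,c_y$ are independent for $x\ne y$, because a combination of them lying in the diagonal has a zero coordinate.

There are open normal $M$ with $|S_M|\ge3$, and smaller subgroups inherit this. Indeed, if $X$ has one or two cusps, then $g\ge1$, and a connected abelian étale cover of $\bar X_{\bar k}$ of degree $3$ has at least $3$ cusps. In particular the procyclic group $I_{\tilde x}$ contains an open subgroup isomorphic to $\hat{\mathbb Z}$. Its $l$-part is then infinite for every prime $l$, so $I_{\tilde x}\cong\hat{\mathbb Z}$ (as a Galois module $\hat{\mathbb Z}(1)$).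

**Step 2: distinct pro-cusps have disjoint inertia.** We claim
$$I_{\tilde x}\cap I_{\tilde y}\ne1\ \Longrightarrow\ \tilde x=\tilde y.\tag{12}$$
Suppose $1\ne a\in I_{\tilde x}\cap I_{\tilde y}$ and $\tilde x\ne\tilde y$. Take $M$ with $x\ne y$ in $S_M$ and $|S_M|\ge3$. A power $a^j\in M$, $j\ge1$, is nontrivial since $I_{\tilde x}$ is torsion-free. It gives $uc_x=wc_y$ in $M^{ab}$ with $u,w\ne0$, which contradicts Step 1.

**Lemma 10.3.** Let $\tilde x$ be a pro-cusp over a $k$-rational cusp $x$. Then $D_{\tilde x}\cong\hat{\mathbb Z}(1)\rtimes G_k$ over $G_k$, with $I_{\tilde x}$ corresponding to $\hat{\mathbb Z}(1)$.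

*Proof.* Let $\Omega$ be the function field of the universal pro-cover, so $\operatorname{Gal}(\Omega/k(X))=\Pi$. The pro-cusp $\tilde x$ is a valuation of $\Omega$ above $x$ with decomposition group $D_{\tilde x}$, and the completion of $k(X)$ at $x$ is $k((t))$, with $t$ a local parameter. A corresponding embedding of $\Omega$ in an algebraic closure of $k((t))$ gives a surjection $G_{k((t))}\to D_{\tilde x}$ over $G_k$. It maps $\ker(G_{k((t))}\to G_k)\cong\hat{\mathbb Z}(1)$ onto $D_{\tilde x}\cap\pi=I_{\tilde x}\cong\hat{\mathbb Z}$. A surjection $\hat{\mathbb Z}\to\hat{\mathbb Z}$ is an isomorphism, so $D_{\tilde x}\cong G_{k((t))}$. A compatible system $t^{1/n}$ splits $G_{k((t))}$ as $\hat{\mathbb Z}(1)\rtimes G_k$. $\square$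

**Example 10.4.** Let $X=\mathbb P^1\smallsetminus\{0,1,\infty\}$, $x=0$, $t=u$. For $f\in L^*$ the Kummer cocycles of $f$ define $G_L\to\hat{\mathbb Z}(1)\rtimes G_k\cong D_{\tilde x}\subset\Pi$, a cuspidal torsor. In $G_{k((t))}$ the element $1-t$ has all roots in $k((t))$, so its Kummer class is trivial. Taking the base point into account as in Example 1.12, the torsor induces on $\pi^{ab}$ the pair $\bigl(f/x_0,\ 1/(1-x_0)\bigr)$. For $L=k(t)$ and $f=t$ the first class is nonzero on $G_{L\bar k}$, so $N\ne1$: type (b) of Theorem B does occur.

**Proposition 10.5.** Assume that for all open $H\subset\pi$ and all primes $p$ the map $N\cap H\to T_pJ_H$ is zero. Then $N=1$, or $X$ is affine and $N\subset I_{\tilde x}$ for some pro-cusp $\tilde x$.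

*Proof.* Call an element pro-$l$ if the closed subgroup that it generates is pro-$l$.

**Step 1: every nontrivial pro-$l$ element $\gamma\in N$ lies in some $I_{\tilde x}$; in particular there is none if $X$ is proper.** This is where zero homology is used. Let $C=\overline{\langle\gamma\rangle}$ and suppose $\gamma$ lies in no $I_{\tilde x}$. If $\gamma$ fixed a cusp at every level, the fixed cusps would form an inverse system of nonempty finite sets, and $\gamma$ would fix a pro-cusp. So there is $M\subset\pi$ open and normal in $\Pi$ such that $\gamma$ fixes no cusp of $\bar X_M$, and, shrinking $M$, also $\gamma\notin M$. Let $H=CM$. Then $X_M\to X_H$ is Galois with group $Q=C/(C\cap M)$, a nontrivial cyclic $l$-group generated by the image of $\gamma$. Stabilizers of cusps in $Q$ are proper subgroups, so they are contained in the unique subgroup of index $l$. So the degree-$l$ cover given by $H\to Q\to\mathbb Z/l$ is étale over $\bar X_H$, and this character factors through $T_lJ_H$. It is nonzero on $\gamma\in N\cap H$, contrary to the hypothesis.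

If $X$ is proper, all Sylow subgroups of $N$ are trivial, so $N=1$. From here on let $X$ be affine and $N\ne1$.

**Step 2: an open subgroup of $N$ is abelian and nontrivial.** Choose $M_0\subset\pi$ open normal with $|S_{M_0}|\ge2$ and put $N_0=N\cap M_0$. A nontrivial pro-$l$ element $b\in N_0$ lies in some $I_{\tilde y}\cap M_0\cong\hat{\mathbb Z}$ by Step 1, so its image in $M_0^{ab}$ is nonzero. So $\ker(N_0\to M_0^{ab})$ has no nontrivial pro-$l$ elements for any $l$, hence is trivial, and $N_0$ is abelian. As $N\ne1$, it contains a nontrivial pro-$l$ element for some $l$, which lies in some $I_{\tilde x}\cong\hat{\mathbb Z}$. So $N$ is infinite and $N_0\ne1$.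

**Step 3: one pro-cusp for all of $N$.** Let $1\ne a\in N_0$ be a pro-$l$ element for some $l$, and let $a\in I_{\tilde x}$. For $b\in N_0$ we have $a=bab^{-1}\in I_{\tilde x}\cap I_{b\tilde x}$, so $b\tilde x=\tilde x$ by (12). Thus $N_0\subset I_{\tilde x}$. For $b\in N$, normality of $M_0$ gives $1\ne N_0=bN_0b^{-1}\subset I_{\tilde x}\cap I_{b\tilde x}$, so $b\tilde x=\tilde x$. Hence $N\subset I_{\tilde x}$. $\square$

## 11. Open homomorphisms come from points

Theorem (M) is a pro-$p$ statement over a fixed field. We need the profinite version, which we get by applying (M) to all covers.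

**Lemma 11.1.** If $s:G_L\to\Pi$ is open, there is a unique dominant $k$-morphism $f:\operatorname{Spec}L\to X$ with $f_*=s$ up to $\pi$-conjugation.

*Proof.* As before, $\Omega\supset\bar k$ is the function field of the universal pro-cover and $\Pi=\operatorname{Gal}(\Omega/k(X))$. Fix a prime $p$.

**Step 1: a cofinal family of covers.** We want covers that are geometrically connected over the right field. For $W\subset\Pi$ open and normal let $G_{L_W}=s^{-1}(W)$ and let $k_W$ be the algebraic closure of $k$ in $L_W$. Then $L_W/L$ is Galois, and $k_W/k$ is Galois because $G_L\to G_k$ is onto. The image of $G_{L_W}$ in $G_k$ is $G_{k_W}$. Replace $W$ by $W\cap\mathrm{pr}^{-1}(G_{k_W})$. This is open and normal in $\Pi$ and contains $s(G_{L_W})$, so it has the same preimage under $s$, and its image under $\mathrm{pr}$ is $G_{k_W}$. So the $W$ with $\mathrm{pr}(W)=G_{k_W}$ form a cofinal set $\mathcal W$. It contains $\Pi$, and also $\mathrm{pr}^{-1}(G_{k_2})$ for every finite Galois $k_2/k$, for which $L_W=Lk_2$ and $k_W=k_2$. For $W\in\mathcal W$ let $X_W\to X$ be the corresponding cover, a hyperbolic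 curve over $k_W$ with $\pi_1(X_W)=W$ and function field $F_W=\Omega^W$.

**Step 2: one morphism for each cover.** A dominant $k_W$-morphism $\operatorname{Spec}L_W\to X_W$ is a $k_W$-embedding $j:F_W\to L_W$. Extend it to $\tilde j:\Omega\to\bar L$ that is the identity on $\bar k$. The induced homomorphism is $j_*(u)=\tilde j^{-1}u\tilde j$, $G_{L_W}\to W$, over $G_{k_W}$; another choice of $\tilde j$ changes it by conjugation by an element of $W\cap\pi$. Write $W^{(p)}$ for the quotient of $W$ by $\ker(W\cap\pi\to(W\cap\pi)^{\text{pro-}p})$, and similarly $G_{L_W}^{(p)}$ with geometric part $G_{L_W\bar k}$. The homomorphism $s:G_{L_W}\to W$ is open over $G_{k_W}$, and so is the induced $G_{L_W}^{(p)}\to W^{(p)}$. By (M) there is a unique $k_W$-embedding $j_W:F_W\to L_W$ such that $j_{W*}=s$ in $W^{(p)}$ up to conjugation by $W\cap\pi$.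

**Step 3: compatibility.** Let $W\subset W'$ in $\mathcal W$. We show that $j_W$ restricts to $j_{W'}$ on $F_{W'}$. Put $W''=W'\cap\mathrm{pr}^{-1}(G_{k_W})$. It is the fundamental group of $X_{W'}\times_{k_{W'}}k_W$, whose function field is $F_{W'}k_W\subset F_W$. There are two $k_W$-embeddings $F_{W'}k_W\to L_W$: the restriction of $j_W$ and the $k_W$-linear extension of $j_{W'}$. Both induce the class of $s:G_{L_W}\to W''^{(p)}$. For the first, note that $W\to W''^{(p)}$ factors through $W^{(p)}$, because the image of $W\cap\pi$ in $(W'\cap\pi)^{\text{pro-}p}$ is pro-$p$. For the second, note that $W''\cap\pi=W'\cap\pi$, so $W''^{(p)}\subset W'^{(p)}$. By (M) the two embeddings agree.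

**Step 4: equivariance.** Let $g\in G_L$. Then $s(g)$ preserves $F_W$ and $g$ preserves $L_W$. The map $j'=g\,j_W\,s(g)^{-1}:F_W\to L_W$ is $k_W$-linear, since $g$ and $s(g)$ both act on $k_W$ as $\bar g$. Use the extension $\tilde j'=g\,\tilde j_W\,s(g)^{-1}$, which is the identity on $\bar k$. Then
$$j'_*(u)=s(g)\,\tilde j_W^{-1}\,g^{-1}ug\,\tilde j_W\,s(g)^{-1}=s(g)\,j_{W*}(g^{-1}ug)\,s(g)^{-1}.$$
In $W^{(p)}$, up to conjugation by $W\cap\pi$, which is normal in $\Pi$, this is $s(g)s(g^{-1}ug)s(g)^{-1}=s(u)$. By uniqueness in (M), $j'=j_W$, that is, $g\,j_W=j_W\,s(g)$.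

**Step 5: the limit.** Let $f:\operatorname{Spec}L\to X$ be given by $j_\Pi$. By Step 3 the $j_W$ glue to $j:\Omega\to\bar L$ extending $j_\Pi:k(X)\to L$. It is the identity on $\bar k=\bigcup k_W$, and $g\,j=j\,s(g)$ for all $g\in G_L$. Taking $\tilde j=j$ in the definition of the induced homomorphism gives $f_*=s$; other lifts compatible with $\bar k$ differ by elements of $\pi$. If $f'$ is another dominant morphism with $f'_*=s$ up to $\pi$-conjugation, then $f'=f$ by the uniqueness in (M) for $W=\Pi$. $\square$

## 12. Proofs of Theorems A and B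

**Step 1: the trichotomy for $N$.** If $N\cap H\to T_pJ_H$ is nonzero for some $p$ and $H$, then $N$ is open by Proposition 9.1. If it is always zero, Proposition 10.5 applies. So one of the following holds:

* (a) $N=1$;
* (b) $X$ is affine and $1\ne N\subset I_{\tilde x}$ for some $\tilde x$;
* (c) $N$ is open in $\pi$.

They are mutually exclusive. An open $N$ is infinite. And $I_{\tilde x}\cong\hat{\mathbb Z}$ is not open in $\pi$, since it would then contain open subgroups of genus $\ge2$, which are not abelian. We now bound $\operatorname{ed}_kT_M$ by $1$ for all $M\subset\pi$ open and normal in $\Pi$, case by case.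

**Step 2: case (a).** By Lemma 3.1, $T$ is defined over $k$ (that is, over the original $k'$), and $\operatorname{ced}_kT=0$.

**Step 3: case (b).** The purpose is to write $T_M$ as a Kummer torsor in disguise. For $\gamma\in\Gamma$ we have $1\ne N=\gamma N\gamma^{-1}\subset I_{\tilde x}\cap I_{\gamma\tilde x}$, so $\gamma\tilde x=\tilde x$ by (12). Thus $\Gamma\subset D_{\tilde x}$. As $\Gamma\to G_k$ is onto, the cusp $x$ below $\tilde x$ is $k$-rational, and Lemma 10.3 gives $D_{\tilde x}\cong\hat{\mathbb Z}(1)\rtimes G_k$. Let $I_{\tilde x}\cap M=nI_{\tilde x}$. Then $s_M$ is the composite of a homomorphism $G_L\to D_{\tilde x}/nI_{\tilde x}\cong\mu_n\rtimes G_k$ over $G_k$ and a homomorphism $\mu_n\rtimes G_k\to\Pi/M$ over $G_k$. By Kummer theory the former is $\mu_n$-conjugate to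
$$g\mapsto\bigl(g(f^{1/n})/f^{1/n},\ \bar g\bigr)\quad\text{for some }f\in L^*,$$
which is the restriction to $G_L$ of the homomorphism on $G_{k(f)}$ given by the same formula. Conjugation by $\mu_n=I_{\tilde x}/nI_{\tilde x}$ becomes conjugation by $\pi/M$. Hence $T_M$ is defined over $k(f)$, and $\operatorname{ed}_kT_M\le1$. (Here $f$ may depend on $M$.)

**Step 4: case (c).** Since $\Gamma\cap\pi=N$ is open in $\pi$ and $\Gamma\to G_k$ is onto, $\Gamma$ is open in $\Pi$. A continuous surjection of profinite groups is open, so $s:G_L\to\Gamma\subset\Pi$ is open. By Lemma 11.1, up to $\pi$-conjugation $s$ is induced by a unique dominant $k$-morphism $\operatorname{Spec}L\to X$. A point of $X(L)$ whose image is a closed point has residue field algebraic over $k$, hence equal to $k$, and is constant. So dominant morphisms are exactly the non-constant points of $X(L)$. The point gives an embedding $k(X)\subset L$ through which $s$ factors as $G_L\to G_{k(X)}\to\Pi$. So $T$, and every $T_M$, is defined over $k(X)$, of transcendence degree $1$.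

**Step 5: exactly one alternative.** Conversely we check that the descriptions in Theorem B determine the type of $N$. If $T$ is as in (a) of Theorem B, then $N=1$. If $T$ is as in (b), then $N\subset D_{\tilde x}\cap\pi=I_{\tilde x}$ for a pro-cusp $\tilde x$, and $N\ne1$ by Lemma 3.1. If $T$ comes from a non-constant point, then $G_{L\bar k}\to G_{\bar k(X)}$ has open image, because the algebraic closure of $\bar k(X)$ in the finitely generated extension $L\bar k$ is finite, and $G_{\bar k(X)}\to\pi$ is onto; so $N$ is open in $\pi$. As the three types of $N$ exclude each other, exactly one alternative of Theorem B holds.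

**Step 6: dimensions.** We have $\operatorname{ced}_kT\le1$ for every $T$, so $\operatorname{fced}_k\underline\pi_1(X,x_0)\le1$; equality holds by the generic point (Section 3). In cases (b) and (c) $N\ne1$, so $\operatorname{ced}_kT=1$ by Lemma 3.1. Essential dimensions do not change when $k'$ is replaced by the original $k$ (Section 3), and $X(L)=X_{k'}(L)$. This proves Theorems A and B. $\blacksquare$

## 13. Proper curves and sections over finitely generated extensions

*Proof of Corollary C.* (i) If $X$ is proper, only (a) and (c) occur. There $T$ itself, and not only each $T_M$, is defined over $k'$, respectively over $k'(X)$. So $\operatorname{ed}_kT\le1$.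

(ii) Since $\pi_1(X_L)=\Pi\times_{G_k}G_L$, sections of $\pi_1(X_L)\to G_L$ are the homomorphisms $s:G_L\to\Pi$ over $G_k$, that is, torsors over $L$. In case (c) of Theorem B the section is geometric. In case (b) it is cuspidal. In case (a) it is the base change of a section of $\pi_1(X_{k'})\to G_{k'}$ with $k'/k$ finite. That section is geometric or cuspidal by hypothesis, and so is its base change. $\blacksquare$
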